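\title{Finite groups of diffeomorphisms of $S^{n-1}$ and $\mathbb{R}^n$ that do not embed in $O(n)$}

\begin{abstract}
Is every finite group of diffeomorphisms of $S^{n-1}$ or of $\mathbb{R}^n$ isomorphic to a subgroup of $O(n)$, and of $SO(n)$ if it preserves orientation? We show that the answer is no in all four cases. For every $C>0$ and every sufficiently large $n$ there is a finite perfect group that acts smoothly and faithfully on $D^n$, $\mathbb{R}^n$ and $S^{n-1}$ and has no faithful linear representation of dimension at most $n^C$. The groups are central products of copies of $SL_2(p)$. The construction starts from a finite contractible complex with an action of $PSL_2(p)$ that carries an equivariant vector bundle of rank $2$ for $SL_2(p)$, on which the central involution acts as $-1$; a representation with this property has dimension at least $(p-1)/2$. Products and tensor products amplify this gap, and an equivariant thickening turns the result into a disk. We also show that groups of prime power order acting on $\mathbb{R}^n$ do embed in $O(n)$, and that all finite groups acting on $\mathbb{R}^n$ or $S^{n-1}$ embed in $O(f(n))$ for some function $f$.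
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $n\ge 2$, the sphere $S^{n-1}$ and the Euclidean space $\mathbb{R}^n$ carry their standard smooth structures, and a \emph{finite group of diffeomorphisms} of a manifold $M$ is a finite subgroup of $\mathrm{Diff}(M)$, that is, a finite group with a faithful smooth action on $M$. Every finite subgroup of the orthogonal group $O(n)$ is a group of diffeomorphisms of $\mathbb{R}^n$ and of $S^{n-1}$, and the subgroups of $SO(n)$ preserve orientation. The following problem, posed in \cite{JordanBounds}, asks whether any other groups occur.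

\medskip
\noindent\textbf{Problem.} Decide, separately for each of the following four assertions, whether it holds for all $n\ge2$.
\begin{enumerate}
\item[(A)] Every finite group of diffeomorphisms of $S^{n-1}$ is isomorphic to a subgroup of $O(n)$.
\item[(B)] Every finite group of orientation-preserving diffeomorphisms of $S^{n-1}$ is isomorphic to a subgroup of $SO(n)$.
\item[(C)] Every finite group of diffeomorphisms of $\mathbb{R}^n$ is isomorphic to a subgroup of $O(n)$.
\item[(D)] Every finite group of orientation-preserving diffeomorphisms of $\mathbb{R}^n$ is isomorphic to a subgroup of $SO(n)$.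
\end{enumerate}
\medskip

The problem does not ask that the given action be conjugate to a linear one. It asks only that the abstract group have some faithful real representation of dimension $n$. It therefore compares two measures of the size of a finite group: the dimension needed to represent it by matrices, and the dimension needed to let it act on a sphere or a Euclidean space.

The simplest cases suggest that the two agree. A finite group acting on $S^1$ preserves a Riemannian metric, obtained by averaging; a Riemannian circle is isometric to a round one, whose isometry group is $O(2)$, so (A) and (B) hold for $n=2$. A finite group acting on $\mathbb{R}^n$ with a fixed point embeds in $O(n)$ through its tangent representation (Lemma~\ref{lem:tangent}), and groups of prime power order always have a fixed point. In low dimensions the following results are quoted in \cite{JordanBounds}. By the geometrization of finite group actions in dimension three, every finite group of diffeomorphisms (orientation-preserving diffeomorphisms) of $S^3$ is isomorphic to a subgroup of $O(4)$ (of $SO(4)$), and of $\mathbb{R}^3$ to a subgroup of $O(3)$ (of $SO(3)$). Every finite group of diffeomorphisms of $\mathbb{R}^4$,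 or of any acyclic $4$-manifold, is isomorphic to a subgroup of $O(4)$. If $G$ is a finite group of orientation-preserving diffeomorphisms of $S^4$, or of any homology $4$-sphere, then $G$, or a subgroup of index two if $G$ is solvable, is isomorphic to a subgroup of $SO(5)$.

Nevertheless all four assertions are false, and one family of groups disproves them simultaneously. Recall that a group is \emph{perfect} if it equals its commutator subgroup.

\begin{theorem}\label{thm:main}
There are an integer $n\ge6$ and a finite perfect group $G$ acting smoothly and faithfully on the closed disk $D^n$, and by restriction faithfully on $\operatorname{int}D^n\cong\mathbb{R}^n$ and on $\partial D^n=S^{n-1}$, such that $G$ is not isomorphic to a subgroup of $GL_n(\mathbb{C})$; in particular not of $O(n)$ or $SO(n)$. All these actions preserve orientation. Hence (A), (B), (C) and (D) all fail.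
\end{theorem}

The proof gives the groups $SL_2(13)^k/\{(\epsilon_1,\dots,\epsilon_k)\in\{\pm1\}^k:\prod\epsilon_i=1\}$ for $k$ large. Replacing $13$ by larger primes widens the gap beyond every polynomial.

\begin{theorem}\label{thm:poly}
For every $C>0$ there is $n_0$ such that for every $n\ge n_0$ there is a finite perfect group acting smoothly and faithfully on $D^n$, $\mathbb{R}^n$ and $S^{n-1}$ which has no faithful complex or real representation of dimension at most $n^C$.
\end{theorem}

With $C=1$ this shows that each of (A)--(D) fails in dimension $n$ for every sufficiently large $n$. The last theorem records what remains true; it is not used in the proofs of the first two.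

\begin{theorem}\label{thm:complements}
\begin{enumerate}
\item[(a)] Groups of prime power order satisfy (C) and (D).
\item[(b)] There is a function $f\colon\mathbb{N}\to\mathbb{N}$ such that every finite group of diffeomorphisms of $\mathbb{R}^n$ or $S^{n-1}$ is isomorphic to a subgroup of $O(f(n))$.
\end{enumerate}
\end{theorem}

By Theorem~\ref{thm:poly}, any such $f$ grows faster than every polynomial.

Section~\ref{sec:idea} explains the mechanism on an example with a group of order $8$ and describes the plan of the proof, which occupies Sections~\ref{sec:SL2}--\ref{sec:disks}. Theorem~\ref{thm:complements} is proved in Section~\ref{sec:complements}.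

\section{Bundles in place of representations}\label{sec:idea}

We begin with the fact that a counterexample must avoid.

\begin{lemma}\label{lem:tangent}
Let a finite group $G$ act smoothly and faithfully on a connected $n$-manifold $M$ without boundary, fixing a point $x$. Then the representation of $G$ on $T_xM$ is faithful, so $G$ embeds in $O(n)$. If $M$ is oriented and $G$ preserves the orientation, $G$ embeds in $SO(n)$.
\end{lemma}

\begin{proof}
Average a Riemannian metric over $G$. For $g\in G$ let $M_g$ be the closed set of points $x'$ with $gx'=x'$ and $dg_{x'}=\mathrm{id}$. The isometry $g$ fixes every geodesic that starts at a point of $M_g$, hence a neighborhood of that point, so $M_g$ is also open. If $dg_x=\mathrm{id}$, then $M_g=M$ and $g=1$. The maps $dg_x$ preserve the inner product on $T_xM$, and they have determinant $1$ if $g$ preserves orientation.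
\end{proof}

So a counterexample to (C) has no fixed point, and one needs a substitute for the tangent representation that can be smaller than any representation. A \emph{$G$-vector bundle} is a vector bundle $E\to Y$ with actions of $G$ on $E$ and $Y$ such that the projection is equivariant and each $g$ maps $E_y$ linearly to $E_{gy}$. Over a point this is a representation of $G$. In general the fiber $E_y$ is a representation only of the isotropy group $G_y$, so if $G$ fixes no point of $Y$, the rank of $E$ is not directly constrained by the representation theory of $G$. If $Y$ is contractible, we shall thicken the total space to a disk whose dimension is the real rank of $E$ plus the dimension of a Euclidean space containing $Y$. The second term is the price, and for a single bundle it can exceed the gain. Products reverse the balance, because dimensions of bases add while ranks and dimensions of representations multiply.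

To make this precise, let $H$ be a finite group with a central element $z$ of order $2$. For $k\ge1$ put
\[
H^{\circ k}=H^k/Z_0,\qquad Z_0=\Big\{(z^{\epsilon_1},\dots,z^{\epsilon_k}):\ \sum_i\epsilon_i\ \text{even}\Big\}.
\]
The $k$ elements $z_i=(1,\dots,z,\dots,1)$ have the same image $\bar z$ in $H^{\circ k}$. It is central of order $2$, and $H^{\circ k}/\langle\bar z\rangle=(H/\langle z\rangle)^k$. If $H$ is perfect, so is $H^{\circ k}$.

\begin{lemma}\label{lem:central}
\begin{enumerate}
\item[(a)] Suppose that every irreducible complex representation of $H$ on which $z$ acts as $-1$ has dimension at least $m$. Then every faithful complex or real representation of $H^{\circ k}$ has dimension at least $m^k$.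
\item[(b)] Let $E\to Y$ be a complex $H$-vector bundle of rank $b$ such that $z$ acts trivially on $Y$ and as $-1$ on the fibers. Then the bundle $E^{\boxtimes k}\to Y^k$ with fibers $E_{y_1}\otimes\dots\otimes E_{y_k}$ is an $H^{\circ k}$-vector bundle of rank $b^k$, and $\bar z$ acts trivially on $Y^k$ and as $-1$ on the fibers.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A faithful real representation has a faithful complexification of the same dimension, so let the representation be complex. On some irreducible constituent $\bar z$ is not the identity, and by Schur's lemma it acts there as $-1$. As a representation of $H^k$ the constituent has the form $V_1\otimes\dots\otimes V_k$ with each $V_i$ irreducible for $H$. The scalar by which $z$ acts on $V_i$ is the scalar by which $z_i$ acts on the tensor product, which is $-1$. So $\dim V_i\ge m$ for all $i$.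

(b) The group $H^k$ acts factor by factor, and $(z^{\epsilon_1},\dots,z^{\epsilon_k})$ acts on each fiber as $(-1)^{\sum\epsilon_i}$. So $Z_0$ acts trivially.
\end{proof}

The quotient by $Z_0$ is essential in (a): the group $H^k$ itself has faithful representations whose dimension is linear in $k$, namely direct sums.

\begin{example}\label{ex:dihedral}
Let $S^1\subset\mathbb{C}$ be the unit circle, and define automorphisms of the trivial line bundle $S^1\times\mathbb{C}$ by
\[
a(\lambda,w)=(-\lambda,w),\qquad b(\lambda,w)=(\bar\lambda,\lambda w),\qquad z(\lambda,w)=(\lambda,-w).
\]
Then $a^2=b^2=z^2=1$, the element $z$ commutes with $a$ and $b$, and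
\[
ab(\lambda,w)=(-\bar\lambda,\lambda w),\qquad ba(\lambda,w)=(-\bar\lambda,-\lambda w),
\]
so $ba=zab$ and $(ab)^2=z$. Thus $H=\langle a,b\rangle$ is dihedral of order $8$, and $H/\langle z\rangle$ is the Klein four-group acting faithfully on $S^1$ by $\lambda\mapsto\pm\lambda,\pm\bar\lambda$, without a common fixed point. The bundle has rank $1$ and $z$ acts on it as $-1$. No one-dimensional representation of $H$ has this property, because $z$ is a commutator. Lemma~\ref{lem:central} applies with $m=2$ and $b=1$: the group $H^{\circ k}$ acts on $(S^1)^k\times\mathbb{C}$, faithfully because $(H/\langle z\rangle)^k$ is faithful on the base and $\bar z=-1$ on the fibers, and it has no faithful representation of dimension less than $2^k$. The manifold has dimension $k+2$, and $k+2<2^k$ for $k\ge3$.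
\end{example}

The example has every feature that we need except one: the base is not contractible. This cannot be repaired with the same group. Smith theory says that if a finite $\ell$-group, $\ell$ prime, acts simplicially on a finite complex or smoothly on a manifold with the mod $\ell$ homology of a point, then its fixed set has the mod $\ell$ homology of a point and in particular is nonempty. The fiber over a fixed point would be a one-dimensional representation of $H$ with $z=-1$.

We therefore replace $H$ by $L=SL_2(p)$ with $z=-1$, for suitable primes $p$. In Section~\ref{sec:SL2} we show that $m=(p-1)/2$ is admissible in Lemma~\ref{lem:central}(a), while many proper subgroups of $L$ have compatible representations of dimension $2$ with $z=-1$. In Sections~\ref{sec:graph} and~\ref{sec:complex} we build a finite contractible complex $X'$ with an action of $PSL_2(p)$ all of whose isotropy groups are of this kind, and in Section~\ref{sec:bundle} we assemble the two-dimensional representations into an $L$-vector bundle of rank $2$ over $X'$. If $X'$ has $d$ vertices, Sections~\ref{sec:thick} and~\ref{sec:disks} turn the $k$-th power of this bundle into an action of $L^{\circ k}$ on a disk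 of dimension $kd+2\cdot2^k$, which for large $k$ is smaller than $\left(\frac{p-1}{2}\right)^k$.

\section{Representations of $SL_2(p)$ and of its subgroups}\label{sec:SL2}

From now on $p$ is a prime with $p\equiv13\pmod{24}$, that is, $p\equiv5\pmod 8$ and $p\equiv1\pmod3$. The smallest is $p=13$, and by Dirichlet's theorem there are infinitely many. Put
\[
L=SL_2(p),\quad z=-1\in L,\quad Q=PSL_2(p)=L/\langle z\rangle,\quad r=\frac{p-1}{2},\quad s=\frac{p+1}{2}=r+1 .
\]
Then $r\equiv6$ and $s\equiv7\pmod{12}$, so $s$ is prime to $2$, $3$, $p$ and $r$. The order $|Q|=2prs$ has $2$-part $4$, and $-1$ is a square modulo $p$. For $H\le Q$ we write $\tilde H\le L$ for its preimage. Let $u=\left(\begin{smallmatrix}1&1\\0&1\end{smallmatrix}\right)$.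

\begin{lemma}\label{lem:lower}
The only normal subgroup of $L$ that contains $u$ is $L$, and $L$ is perfect. Every nonzero complex representation of $L$ on which $z$ acts as $-1$ has dimension at least $r$.
\end{lemma}

\begin{proof}
By row reduction $L$ is generated by the upper and lower unitriangular matrices, which are the powers of $u$ and of its transpose $u^T$. Conjugation by $\left(\begin{smallmatrix}0&1\\-1&0\end{smallmatrix}\right)$ takes $u$ to $(u^T)^{-1}$. This proves the first claim. For $a\in\mathbb{F}_p^*$ and $h_a=\operatorname{diag}(a,a^{-1})$ we have $h_auh_a^{-1}=u^{a^2}$. With $a=2$ this exhibits $u^3$ as a commutator; since $p\ne3$, the commutator subgroup contains $u$ and equals $L$.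

Let $W\neq0$ be a representation with $z=-1$. Its kernel is a proper normal subgroup, so $u$ acts nontrivially and has an eigenvalue $\zeta\ne1$ with $\zeta^p=1$. Since $u$ is conjugate to $u^{a^2}$, every $\zeta^{a^2}$ is an eigenvalue of $u$. There are $r$ nonzero squares modulo $p$, so $u$ has at least $r$ distinct eigenvalues.
\end{proof}

In characteristic $p$ the group $L$ does have a two-dimensional representation with $z=-1$, the natural one. We transport its eigenvalues to $\mathbb{C}$. Fix a place of $\bar{\mathbb{Q}}\subset\mathbb{C}$ over $p$, and let $\omega\colon\bar{\mathbb{F}}_p^*\to\mathbb{C}^*$ be the Teichm\"uller lift: the injective homomorphism onto the roots of unity of order prime to $p$ that is inverse to reduction. Define a class function on $L$ by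
\[
\theta(g)=\omega(x)+\omega(x^{-1}),\qquad x,\ x^{-1}\ \text{the eigenvalues of } g .
\]
This is not a character of $L$: since $\theta(u)=2=\theta(1)$, a representation with character $\theta$ would kill $u$ and hence $L$, whereas $\theta(z)=-2$. But it is a character on many subgroups.

\begin{lemma}\label{lem:theta}
Let $H\le Q$ fix a point of $P^1(\mathbb{F}_p)$ or have order prime to $p$. Then $\theta|_{\tilde H}$ is the character of a two-dimensional complex representation of $\tilde H$, and $z$ acts on it as $-1$.
\end{lemma}

\begin{proof}
Suppose $H$ fixes a line $a\subset\mathbb{F}_p^2$, and let $\chi\colon\tilde H\to\mathbb{F}_p^*$ be the action on $a$. The eigenvalues of $g\in\tilde H$ are $\chi(g)^{\pm1}$, so $\omega\chi\oplus\omega\chi^{-1}$ has character $\theta|_{\tilde H}$. Suppose $|H|$, and hence $|\tilde H|$, is prime to $p$. For a finite group of order prime to $p$, every representation in characteristic $p$ lifts to characteristic $0$, and the character of the lift is the Brauer character, the sum of the Teichm\"uller lifts of the eigenvalues \cite[\S\S15.5, 18.1]{SerreLinear}. For the natural representation of $\tilde H\subset SL_2(p)$ this sum is $\theta|_{\tilde H}$.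 In both cases $z$ has order $2$ and trace $-2$ in dimension $2$, so it acts as $-1$.
\end{proof}

Because all these representations have restrictions of the single class function $\theta$ as characters, any two of them agree on the intersection of the subgroups, and conjugation in $L$ permutes them. This is the compatibility needed for gluing. The task is now to find a contractible $Q$-complex whose isotropy groups satisfy the hypothesis of Lemma~\ref{lem:theta}.

\section{A graph whose fixed sets are trees}\label{sec:graph}

The complex will be obtained from a graph $\Gamma$ by attaching cells that $Q$ permutes freely. Then the fixed set of a nontrivial subgroup lies in $\Gamma$, and for subgroups of prime order Smith theory requires it to be a tree. We construct $\Gamma$ so that the fixed set of every nontrivial solvable subgroup is a tree; Section~\ref{sec:complex} shows that this suffices.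

\subsection{Subgroups of $Q$}

The group $Q$ acts on $P^1(\bar{\mathbb{F}}_p)=\bar{\mathbb{F}}_p\cup\{\infty\}$ by fractional linear maps, and the fixed points of an element are the eigenlines of a lift to $L$. Let $g\ne1$ in $Q$ have a lift with eigenvalues $x,x^{-1}$. There are three cases.
\begin{itemize}
\item $x=\pm1$. Then $g$ has order $p$ and exactly one fixed point, which is \emph{rational}, that is, in $P^1(\mathbb{F}_p)$.
\item $x\in\mathbb{F}_p^*$, $x\neq\pm1$. Then $x^r=\pm1$, so the order of $g$ divides $r$, and $g$ has exactly two fixed points, both rational. We call $g$ \emph{split}.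
\item $x\notin\mathbb{F}_p$. Then $x^{-1}=x^p$, so $x^s=\pm1$ and the order of $g$ divides $s$. There are exactly two fixed points, a conjugate pair in $\mathbb{F}_{p^2}\setminus\mathbb{F}_p$. We call $g$ \emph{nonsplit}.
\end{itemize}
We also use the following remark. An element of $Q$ that interchanges two points of $P^1(\bar{\mathbb{F}}_p)$ is an involution: in a basis adapted to the two points its lift is antidiagonal of determinant $1$, so its square is $-1$.

\medskip
\noindent\emph{Involutions.} The action of $Q$ on $P^1(\mathbb{F}_p)$ is doubly transitive, since two distinct lines contain vectors that form a matrix of determinant $1$. So the stabilizer of a rational point has order $|Q|/(p+1)=pr$. For rational points $a\ne b$ the pointwise stabilizer $T_{ab}$ is the diagonal group modulo $\pm1$, cyclic of even order $r$; let $t_{ab}$ be its unique involution. As $s$ and $p$ are odd, every involution is split, so $\{a,b\}\mapsto t_{ab}$ is a $Q$-equivariant bijection from the pairs of rational points onto the set $\mathcal{I}$ of involutions of $Q$. Therefore all involutions are conjugate, and the centralizer $C_Q(t_{ab})$ is the stabilizer of $\{a,b\}$, of order $2r$. Its elements outside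 $T_{ab}$ interchange $a$ and $b$ and are involutions, so $C_Q(t_{ab})$ is dihedral with cyclic part $T_{ab}$.

\medskip
\noindent\emph{Klein four-groups.} Let $\mathcal{V}$ be the set of Klein four-subgroups of $Q$. It is nonempty, since $t_{ab}$ and a reflection in $C_Q(t_{ab})$ generate one, and as $|Q|$ has $2$-part $4$, it is the set of Sylow $2$-subgroups. Let $V=\langle t,t'\rangle\in\mathcal{V}$. Then $t'$ is a reflection in the dihedral group $C_Q(t)$, and the only rotations commuting with it are $1$ and $t$; hence $C_Q(V)=V$. So $N_Q(V)/V$ embeds in $\operatorname{Aut}(V)\cong S_3$, and it has odd order because $V$ is a Sylow subgroup. By Burnside's fusion theorem, two elements of an abelian Sylow subgroup that are conjugate in the group are conjugate in the normalizer of the Sylow subgroup. Hence $N_Q(V)$ permutes the three involutions of $V$ transitively, and $N_Q(V)\cong A_4$. We shall use three properties of $A_4$: its involutions lie in $V$; an element of order $3$ commutes with no involution; and each of its four subgroups of order $3$ is its own normalizer.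

\medskip
\noindent\emph{Nonsplit pairs.} Let $\mathcal{S}$ be the set of conjugate pairs $\sigma=\{\beta,\bar\beta\}$ in $\mathbb{F}_{p^2}\setminus\mathbb{F}_p$, and let $Q_\sigma$ be the stabilizer of $\sigma$. An element of $L$ that fixes $\beta$ has an eigenvalue $x\in\mathbb{F}_{p^2}$ on the vector $(\beta,1)$ and the eigenvalue $x^p$ on $(\bar\beta,1)$, with $x^{p+1}=1$; conversely each such $x$ defines a matrix fixed by the Frobenius map, hence an element of $L$. So the pointwise stabilizer of $\sigma$ in $Q$ is cyclic of order $s$. The map $x\mapsto(\beta+\bar\beta)-x$ interchanges $\beta$ and $\bar\beta$; its matrix has determinant $-1$, which is a square, so it lies in $Q$. Thus $Q_\sigma$ is dihedral of order $2s$, and since $s$ is odd, its involutions are the $s$ elements that interchange $\beta$ and $\bar\beta$. Two commuting involutions $t,t'\in Q_\sigma$ are equal, because $tt'$ fixes $\beta$, so has odd order, and $(tt')^2=1$.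

\subsection{The graph}

Let $\Gamma$ have the vertex set $P^1(\mathbb{F}_p)\sqcup\mathcal{I}\sqcup\mathcal{S}\sqcup\mathcal{V}$, with $Q$ acting on $\mathcal{I}$ and $\mathcal{V}$ by conjugation, and the following edges.
\begin{enumerate}
\item[(e1)] An edge $(a,t)$ from $a\in P^1(\mathbb{F}_p)$ to $t\in\mathcal{I}$ if $t$ fixes $a$.
\item[(e2)] An edge $(t,V)$ from $t\in\mathcal{I}$ to $V\in\mathcal{V}$ if $t\in V$.
\item[(e3)] An edge $(\sigma,t)$ from $\sigma\in\mathcal{S}$ to $t\in\mathcal{I}$ if $t\in Q_\sigma$.
\item[(e4)] For $V\in\mathcal{V}$ and each subgroup $c\le N_Q(V)$ of order $3$, an edge $(V,c)$ from $V$ to $t_c=t_{ab}$, where $a,b$ are the fixed points of $c$; they are rational because $3$ does not divide $ps$.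
\end{enumerate}
The isotropy groups of the four kinds of vertices have orders $pr$, $2r$, $2s$ and $12$, and all satisfy the hypothesis of Lemma~\ref{lem:theta}. Every edge has exactly one end in $\mathcal{I}$, so $Q$ acts \emph{without inversions}: an element that maps an edge to itself fixes both ends. Hence for $H\le Q$ the fixed set $\Gamma^H$ is a subgraph. The graph $\Gamma$ is connected: any two rational points $a,b$ are joined to $t_{ab}$, every involution is some $t_{ab}$, and every $V$ and every $\sigma$ is joined to an involution.

The edges (e4) are forced by the vertices $\mathcal{V}$. An element of order $3$ in $N_Q(V)$ fixes the vertex $V$ and no edge (e2) at $V$, and it also fixes two rational points; without (e4) its fixed graph would be disconnected. The congruence on $p$ has entered three times: $p\equiv1\pmod4$ makes involutions split, $p\equiv5\pmod8$ makes the Klein four-groups Sylow subgroups, and $p\equiv1\pmod3$ makes the elements of order $3$ split, without which $t_c$ would not be defined.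

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\fill (0,0) circle (2pt) node[above left] {$\mathcal{I},\ 2r$};
\fill (-3.6,0) circle (2pt) node[above] {$P^1(\mathbb{F}_p),\ pr$};
\fill (0,-1.9) circle (2pt) node[below] {$\mathcal{S},\ 2s$};
\fill (3.6,0) circle (2pt) node[right] {$\mathcal{V},\ 12$};
\draw (-3.6,0) -- node[below] {(e1), $r$} (0,0);
\draw (0,0) -- node[left] {(e3), $2$} (0,-1.9);
\draw (0,0) to[bend left=30] node[above] {(e2), $4$} (3.6,0);
\draw (0,0) to[bend right=30] node[below] {(e4), $3$} (3.6,0);
\end{tikzpicture}
\caption{The quotient of the graph $\Gamma$ by $Q=PSL_2(p)$. Each vertex and each edge stands for one $Q$-orbit and is labeled by its type and by the order of its isotropy group; here $r=(p-1)/2$ and $s=(p+1)/2$.}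
\label{fig:quotient}
\end{figure}

\begin{remark}\label{rem:euler}
The four kinds of vertices number $p+1=2s$, $\binom{p+1}{2}=ps$, $(p^2-p)/2=pr$ and $|Q|/12$. The edges (e1)--(e4) number $2ps=|Q|/r$, $3|Q|/12$, $prs=|Q|/2$ and $4|Q|/12$, and their isotropy groups are $T_{ab}$, $V$, $\langle t\rangle$ and $c$. In each case the number is $|Q|$ divided by the order of the isotropy group, so each kind is one orbit, as shown in Figure~\ref{fig:quotient}. The Euler characteristic is
\[
\chi(\Gamma)=2s+ps+pr-2ps+|Q|\left(\tfrac1{12}-\tfrac14-\tfrac12-\tfrac13\right)=(p+1)-p-|Q|=1-|Q| .
\]
So $H_1(\Gamma;\mathbb{Z})$ has the same rank as the group ring $\mathbb{Z}[Q]$. For $p=13$ the graph has $14+91+78+91=274$ vertices and $182+273+546+364=1365$ edges, and $|Q|=1092$.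
\end{remark}

\begin{lemma}\label{lem:trees}
If $H\le Q$ is nontrivial and solvable, then $\Gamma^H$ is a nonempty tree.
\end{lemma}

\begin{proof}
First let $H=\langle g\rangle$ have prime order $\ell$. Since $|Q|=2prs$, there are four cases.

\emph{The case $\ell=p$.} The orders $2r=p-1$, $2s=p+1$ and $12$ are prime to $p$, so $g$ fixes no vertex of $\mathcal{I}$, $\mathcal{S}$ or $\mathcal{V}$, and hence no edge. It fixes one rational point. So $\Gamma^g$ is a point.

\emph{The case $\ell\mid s$.} Now $\ell$ is prime to $pr$, $2r$ and $12$, so only vertices of $\mathcal{S}$ can be fixed, and no edge. If $g$ preserves $\sigma$, it fixes both points of $\sigma$ because $\ell$ is odd, so $\sigma$ is the fixed pair of the nonsplit element $g$. Again $\Gamma^g$ is a point.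

\emph{The case $\ell\mid r$, $\ell$ odd.} Let $a,b$ be the fixed points of $g$ and $t=t_{ab}$. An element of odd order that preserves a pair of points fixes both. Hence $g$ fixes $t_{a'b'}$ only if $\{a',b'\}=\{a,b\}$, and $g$ fixes no $\sigma$. The fixed vertices are therefore $a$, $b$, $t$, and those $V$ with $g\in N_Q(V)$, which can exist only if $\ell=3$. The fixed edges of type (e1) are $(a,t)$ and $(b,t)$. A fixed edge of type (e2) would give an involution of $V$ commuting with the element $g$ of order $3$ in $N_Q(V)\cong A_4$, so there is none. There is none of type (e3), as no $\sigma$ is fixed. An edge $(V,c)$ is fixed if and only if $g\in N_Q(V)$ and $g$ normalizes $c$, that is, $g\in N_Q(V)$ and $c=\langle g\rangle$; then $t_c=t$. So each fixed vertex other than $t$ is joined to $t$ by exactly one fixed edge, and $\Gamma^g$ is a star with center $t$.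

\emph{The case $\ell=2$.} Let $g=t=t_{ab}$. The fixed vertices are $a$ and $b$; the involutions commuting with $t$, including $t$; the pairs $\sigma$ with $t\in Q_\sigma$; and the $V$ with $t\in N_Q(V)$, that is, $t\in V$. If $t$ fixes an edge $(a',t_{a'b'})$ of type (e1), it fixes $a'$ and preserves $\{a',b'\}$, so $t_{a'b'}=t$. The fixed edges of type (e2) are all $(t',V)$ with $t,t'\in V$. If $t$ fixes $(\sigma,t')$ of type (e3), then $t,t'$ are commuting involutions in $Q_\sigma$, so $t'=t$. No edge $(V,c)$ is fixed, since no involution of $N_Q(V)$ normalizes $c$. Thus $t$ is joined once to each of $a$, $b$, the fixed $\sigma$ and the $V$ containing $t$; each such $V$ is joined further to its two other involutions; and each involution $t'\ne t$ commuting with $t$ lies in exactly one such $V$, namely $\langle t,t'\rangle$. This is a tree.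

\emph{General $H$.} A finite group acting without inversions on a tree fixes a vertex \cite[I.6]{SerreTrees}, and its fixed set contains the unique geodesic between any two fixed vertices, so it is a nonempty subtree. Let $N$ be the last nontrivial term of the derived series of $H$, an abelian normal subgroup, and let $N_0\le N$ have prime order. Then $N$ acts on the tree $\Gamma^{N_0}$, so $\Gamma^N=(\Gamma^{N_0})^N$ is a tree, and $H$ acts on $\Gamma^N$, so $\Gamma^H=(\Gamma^N)^H$ is a tree.
\end{proof}

\section{A contractible complex}\label{sec:complex}

We want to kill $H_1(\Gamma)$ by attaching free orbits of $2$-cells. The cells must be free so that no new isotropy groups appear. Attaching $m'$ free orbits produces an acyclic complex exactly when the attaching maps represent a basis of $H_1$ as a module over $\mathbb{Z}[Q]$, so $H_1$ has to be free. We may first add free orbits of loops, which adds free summands to $H_1$. So what we need is that $H_1(\Gamma)$ is \emph{stably free}: it becomes free of finite rank after adding a free module of finite rank.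

\subsection{The module $H_1(\Gamma)$}

All modules are finitely generated left modules, and tensor products are over $\mathbb{Z}$ with diagonal action. For a finite group $H$, a \emph{$\mathbb{Z}[H]$-lattice} is a module that is free as an abelian group. We recall four facts.
\begin{enumerate}
\item[(F1)] If $y$ is a lattice, then $y\otimes\mathbb{Z}[H]$ is free: the map $\eta\otimes h\mapsto h^{-1}\eta\otimes h$ carries the diagonal action to the action on the second factor alone. Hence a lattice tensored with a free (projective) module is free (projective).
\item[(F2)] For $H\le Q$, a $\mathbb{Z}[H]$-module $y$ and a $\mathbb{Z}[Q]$-module $P$, one has $\operatorname{Ind}_H^Q(y)\otimes P\cong\operatorname{Ind}_H^Q(y\otimes P|_H)$, where $\operatorname{Ind}_H^Q=\mathbb{Z}[Q]\otimes_{\mathbb{Z}[H]}-$.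
\item[(F3)] (Schanuel's lemma.) If $0\to K_1\to P_1\to J\to0$ and $0\to K_2\to P_2\to J\to0$ are exact with $P_1,P_2$ projective, then $K_1\oplus P_2\cong K_2\oplus P_1$.
\item[(F4)] In the Grothendieck group $K_0(\mathbb{Z}[Q])$ of projective modules, $[P_1]=[P_2]$ if and only if $P_1\oplus\mathbb{Z}[Q]^m\cong P_2\oplus\mathbb{Z}[Q]^m$ for some $m$.
\end{enumerate}

\begin{proposition}\label{prop:stablyfree}
The $\mathbb{Z}[Q]$-module $P=H_1(\Gamma;\mathbb{Z})$ is stably free.
\end{proposition}

\begin{proof}
The geometry of Lemma~\ref{lem:trees} gives the statement over solvable subgroups; induction theory then carries it to $Q$.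

\emph{Step 1: $P|_H$ is stably free for every solvable $H\le Q$.} For $H=1$ this holds because $P$ is a lattice. Let $H\ne1$ and $\Sigma=\bigcup_{1\ne K\le H}\Gamma^K$. An intersection $\Gamma^{K_1}\cap\dots\cap\Gamma^{K_i}$ equals $\Gamma^{K'}$ with $K'=\langle K_1,\dots,K_i\rangle\le H$ nontrivial and solvable, so it is a nonempty tree. A finite union of subcomplexes all of whose intersections are acyclic is acyclic: by induction on their number, $A_1\cup\dots\cup A_{i-1}$ and $(A_1\cap A_i)\cup\dots\cup(A_{i-1}\cap A_i)$ are acyclic, and the Mayer--Vietoris sequence gives the claim for $A_1\cup\dots\cup A_i$. So $\Sigma$ is acyclic. Since $\Gamma$ is connected, the exact sequence of the pair gives $H_1(\Gamma,\Sigma)=P$ and $H_0(\Gamma,\Sigma)=0$, so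
\[
0\to P|_H\to C_1(\Gamma,\Sigma)\to C_0(\Gamma,\Sigma)\to0
\]
is exact. The cells outside $\Sigma$ have trivial isotropy in $H$, so both chain groups are free $\mathbb{Z}[H]$-modules. The sequence splits, and $P|_H\oplus C_0(\Gamma,\Sigma)\cong C_1(\Gamma,\Sigma)$.

\emph{Step 2: $P$ is projective.} This is a case of Rim's theorem \cite[VI.8]{Brown}, and the argument is short. Let $\epsilon\colon\Phi\to P$ be a surjection from a free module. For each prime $\ell$ dividing $|Q|$ let $Q_\ell$ be a Sylow $\ell$-subgroup. It is solvable, so by Step 1 there is a $\mathbb{Z}[Q_\ell]$-linear section $\varsigma_\ell$ of $\epsilon$. The map $\varsigma'_\ell=\sum_{g\in Q/Q_\ell}g\varsigma_\ell g^{-1}$ is $\mathbb{Z}[Q]$-linear and $\epsilon\varsigma'_\ell=[Q:Q_\ell]\cdot\mathrm{id}$. The indices $[Q:Q_\ell]$ have greatest common divisor $1$, so an integral combination of the $\varsigma'_\ell$ is a section of $\epsilon$.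

\emph{Step 3: $P$ is stably free.} Let $R_{\mathbb{Q}}(H)$ be the Grothendieck group of rational representations of $H$. By the Witt--Berman induction theorem over $\mathbb{Q}$ \cite[\S12.6]{SerreLinear},
\[
1=\sum_i\operatorname{Ind}_{H_i}^Q\psi_i\quad\text{in } R_{\mathbb{Q}}(Q),\qquad\psi_i\in R_{\mathbb{Q}}(H_i),
\]
where each $H_i$ is a semidirect product of a normal cyclic group and a group of prime power order, hence solvable. We would like to tensor this identity with $P$ and apply (F2) and Step 1. The difficulty is that the identity holds over $\mathbb{Q}$, and over $\mathbb{Z}$ only up to a finite error. Every rational representation contains an invariant lattice that spans it, so $\psi_i=[\mathbb{Q}\otimes y_i]-[\mathbb{Q}\otimes y_i']$ with $\mathbb{Z}[H_i]$-lattices $y_i,y_i'$. Put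
\[
A=\mathbb{Z}\oplus\bigoplus_i\operatorname{Ind}y_i',\qquad B=\bigoplus_i\operatorname{Ind}y_i .
\]
Then $\mathbb{Q}\otimes A\cong\mathbb{Q}\otimes B$, and an integral multiple of such an isomorphism maps $A$ into $B$. So we may assume $A\subset B$ with $J=B/A$ finite.

The error $J$ is made harmless by a theorem of Swan \cite{Swan}: for every integer $m>0$, a nonzero projective $\mathbb{Z}[Q]$-module is isomorphic to $\Phi_0\oplus\mathfrak{a}$ with $\Phi_0$ free and $\mathfrak{a}\subset\mathbb{Z}[Q]$ a left ideal of finite index prime to $m$. Taking $m=|J|$, we embed $P$ in the free module $\Phi=\Phi_0\oplus\mathbb{Z}[Q]$ with finite index prime to $|J|$. Then $J\otimes(\Phi/P)=0$ and $\operatorname{Tor}(J,\Phi/P)=0$, so $J\otimes P\cong J\otimes\Phi$. The sequences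
\[
0\to A\otimes P\to B\otimes P\to J\otimes P\to0,\qquad0\to A\otimes\Phi\to B\otimes\Phi\to J\otimes\Phi\to0
\]
are exact because $P$ and $\Phi$ are lattices, and their first two terms are projective by (F1) and Step 2. By (F3), $[A\otimes P]-[A\otimes\Phi]=[B\otimes P]-[B\otimes\Phi]$ in $K_0(\mathbb{Z}[Q])$. Expanding $A$ and $B$ and using (F2), we obtain
\begin{align*}
[P]-[\Phi]={}&\sum_i\Big([\operatorname{Ind}(y_i\otimes P|_{H_i})]-[\operatorname{Ind}(y_i\otimes\Phi|_{H_i})]\Big)\\
&-\sum_i\Big([\operatorname{Ind}(y'_i\otimes P|_{H_i})]-[\operatorname{Ind}(y'_i\otimes\Phi|_{H_i})]\Big).
\end{align*}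
Each bracket vanishes. Indeed, by Step 1, $P|_{H_i}\oplus\Psi$ is free for some free $\mathbb{Z}[H_i]$-module $\Psi$; it has the same rank over $\mathbb{Z}$ as the free module $\Phi|_{H_i}\oplus\Psi$, so the two are isomorphic. Tensoring with a lattice $y$ and inducing gives $\operatorname{Ind}(y\otimes P|_{H_i})\oplus\Psi'\cong\operatorname{Ind}(y\otimes\Phi|_{H_i})\oplus\Psi'$ with $\Psi'=\operatorname{Ind}(y\otimes\Psi)$ free. Hence $[P]=[\Phi]$, and $P$ is stably free by (F4).
\end{proof}

\subsection{The complexes $X$ and $X'$}

Choose $m\ge1$ and $m'$ with $P\oplus\mathbb{Z}[Q]^m\cong\mathbb{Z}[Q]^{m'}$. Let $\Gamma'$ be obtained from $\Gamma$ by attaching $m$ free orbits of loops: for each orbit choose a vertex $v$ and attach a loop $e_q$ at $qv$ for each $q\in Q$, with $ge_q=e_{gq}$. Then $H_1(\Gamma')=P\oplus\mathbb{Z}[Q]^m$ is free of rank $m'$. As $\Gamma'$ is connected, every class in $H_1(\Gamma')$ is represented by a closed edge path. Choose closed edge paths $\gamma_1,\dots,\gamma_{m'}$ that represent a $\mathbb{Z}[Q]$-basis, and attach a $2$-cell along $q\gamma_i$ for each pair $(q,i)$. In the resulting $Q$-complex $X$ the boundary map $H_2(X,\Gamma')\to H_1(\Gamma')$ is an isomorphism,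 so $X$ is a finite acyclic complex of dimension $2$.

This construction gives no control over $\pi_1(X)$. We remove it by a join, which again adds only free cells. Let $CX$ be the cone on $X$, with points $[x,\tau]$, where $\tau=0$ is the base and $\tau=1$ the apex. Let $X'=X*Q$ be the union of $X$ with one cone for each $q\in Q$, glued along the base, with points $(q;[x,\tau])$ and action $g(q;[x,\tau])=(gq;[gx,\tau])$.

\begin{lemma}\label{lem:Xprime}
The space $X'$ is contractible. It has the structure of a finite simplicial complex on which $Q$ acts simplicially, and $Q$ acts faithfully on the set $\Omega_0$ of vertices, which satisfies $|\Omega_0|\ge|Q|$.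
\end{lemma}

\begin{proof}
Add the cones one at a time. The first gives $CX$. If $Z\supset X$ is acyclic and simply connected, then so is $Z\cup_XCX$, by the Mayer--Vietoris sequence, as $X$ is acyclic, and by van Kampen's theorem, as $X$ is connected. So $X'$ is acyclic and simply connected, hence contractible by the theorems of Hurewicz and Whitehead.

Subdivide each edge of $\Gamma'$ into three; then $\Gamma'$ is a simplicial graph with simplicial action. An attaching path is a cyclic sequence of vertices $x_1,\dots,x_\ell$ in which consecutive terms span an edge, and $\ell\ge3$ because the path is not null-homologous. The $x_i$ may repeat, so coning off the path need not give a simplicial complex. Instead insert a ring of new vertices $x_1',\dots,x_\ell'$ and a new center $x^*$, and triangulate the cell by the triangles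
\[
x_ix_{i+1}x_i',\qquad x_{i+1}x_i'x_{i+1}',\qquad x^*x_i'x_{i+1}'\qquad(i\bmod\ell).
\]
The vertex $x_i'$ is joined to exactly two vertices of $\Gamma'$, namely $x_i\ne x_{i+1}$. So every new edge and triangle has distinct vertices and is determined by them. Do this for one cell in each orbit and translate by $Q$. Then $X$ is a simplicial complex with simplicial action, and so is the join $X*Q$. The apexes form a free orbit in $\Omega_0$.
\end{proof}

\section{The bundle of rank two}\label{sec:bundle}

\begin{proposition}\label{prop:bundle}
There is a complex $L$-vector bundle $E$ of rank $2$ over $X'$, with $L$ acting on $X'$ through $Q$, on which $z$ acts as $-1$.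
\end{proposition}

\begin{proof}
We build $E$ over the vertices of $\Gamma$, then over $\Gamma'$, $X$ and $X'$, using the cells before subdivision. For a subgroup $K\le L$ and a $K$-space $Z$, let $L\times_KZ$ be the quotient of $L\times Z$ by $(l\kappa,\zeta)\sim(l,\kappa\zeta)$ for $\kappa\in K$, with $L$ acting on the left factor. This is the device that extends a construction from one cell to its orbit.

\emph{Vertices.} Let $v$ be a vertex with isotropy group $H_v\le Q$. By Lemma~\ref{lem:theta} there is a two-dimensional representation $W_v$ of $\tilde H_v$ with character $\theta|_{\tilde H_v}$. For one $v$ in each orbit put $E|_{Qv}=L\times_{\tilde H_v}W_v$ over $Qv=L/\tilde H_v$. The fiber over $lv$ is a representation of $l\tilde H_vl^{-1}$ whose character at $g$ is $\theta(l^{-1}gl)=\theta(g)$. So the fiber over every vertex $v'$ has character $\theta|_{\tilde H_{v'}}$.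

\emph{Edges.} Let $e$ be an edge of $\Gamma'$ with isotropy group $H_e$, which fixes $e$ pointwise; for the free loops $\tilde H_e=\langle z\rangle$. The fibers over the two ends have the same character $\theta|_{\tilde H_e}$ on $\tilde H_e$, so both are isomorphic to one $\tilde H_e$-module $W_e$. For one edge in each orbit take $L\times_{\tilde H_e}([0,1]\times W_e)$ and glue it to the fibers over the ends by chosen $\tilde H_e$-isomorphisms and their translates. This is the only step in which the compatibility of the representations is used.

\emph{Two-cells.} These are free, so the isotropy group in $L$ is $\langle z\rangle$, and $z=-1$ commutes with every linear map. The pullback of $E$ to the boundary circle of a cell is trivial, since $GL_2(\mathbb{C})$ is connected. For one cell in each orbit choose a trivialization and use it to glue in $L\times_{\langle z\rangle}(D^2\times\mathbb{C}^2)$, where $z$ acts trivially on $D^2$ and as $-1$ on $\mathbb{C}^2$.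

\emph{Cones.} A bundle extends over a cone only if it is trivial on the base, so we need that $E|_X$ is trivial when the action is forgotten. The frame bundle has connected fiber $GL_2(\mathbb{C})$ with fundamental group $\mathbb{Z}$, so on the $2$-complex $X$ the only obstruction to a section is $c_1(E|_X)\in H^2(X;\mathbb{Z})$. This group vanishes because $X$ is acyclic. Fix a trivialization $\phi\colon E|_X\to X\times\mathbb{C}^2$, not equivariant. Consider $L\times_{\langle z\rangle}(CX\times\mathbb{C}^2)$, with $z$ acting trivially on $CX$ and as $-1$ on $\mathbb{C}^2$, and the projection to $Q\times CX$ given by $(l,[x,\tau],w)\mapsto(q;[qx,\tau])$, where $q$ is the image of $l$ in $Q$. This projection is equivariant. Glue along the bases by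
\[
(l,[x,0],w)\longmapsto l\,\phi^{-1}(x,w)\in E_{qx}.
\]
The map is well defined because $lz\,\phi^{-1}(x,w)=l\,\phi^{-1}(x,-w)$, it is $L$-equivariant, and it is an isomorphism on fibers. So $E$ extends over $X'$, with $z=-1$ at every stage.
\end{proof}

For the vertices in $\mathcal{I}$ and $\mathcal{S}$ the representation $W_v$ is explicit. Let $\tilde T\le\tilde H_v$ be the cyclic subgroup of index $2$ that fixes both points of the pair, and let $\chi$ be its eigenvalue on one of the two lines. The representation induced from $\omega\chi$ has character $\omega\chi+\omega\chi^{-1}=\theta$ on $\tilde T$ and $0$ outside; there the elements have square $-1$, so eigenvalues $\pm\sqrt{-1}$, and $\theta=0$.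

\section{Equivariant thickening}\label{sec:thick}

We need a compact smooth manifold with boundary, homotopy equivalent to $(X')^k$, on which $Q^k$ acts smoothly, and whose dimension is linear in $k$. We obtain it as a neighborhood of $(X')^k$ in a permutation representation. To avoid corners we do not thicken $X'$ and take products, but thicken the product itself as a superlevel set of an invariant smooth function.

Let a finite group $R$ act on a finite set $\Omega$, and hence on $U=\mathbb{R}^\Omega$ by permuting coordinates. Let $\mathcal{P}$ be a nonempty $R$-invariant set of nonempty subsets of $\Omega$, ordered by inclusion. For $\alpha\subset\Omega$ let $1_\alpha\in\{0,1\}^\Omega$ be its indicator vector, and let $Y\subset U$ be the union of the convex hulls of $1_{\alpha_0},\dots,1_{\alpha_i}$ over all chains $\alpha_0\subsetneq\dots\subsetneq\alpha_i$ in $\mathcal{P}$. This is a realization of the \emph{order complex} $\Delta(\mathcal{P})$, whose simplices are the chains. For example, if $\mathcal{P}$ consists of the faces $\{1\},\{2\},\{1,2\}$ of an edge, then $Y$ is the broken line from $(1,0)$ through $(1,1)$ to $(0,1)$.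

The point of this placement is that $Y$ is a subcomplex of an invariant triangulation of all of $U$. The \emph{Freudenthal--Kuhn triangulation} cuts each unit cube $v+[0,1]^\Omega$, $v\in\mathbb{Z}^\Omega$, into the simplices on which the coordinates of $x-v$ are weakly ordered in a given way. Its simplices are the convex hulls of the chains $v_0<v_1<\dots<v_i$ in $\mathbb{Z}^\Omega$, ordered coordinatewise, with $v_i\le v_0+(1,\dots,1)$. In the plane it consists of the unit squares cut by their diagonals of direction $(1,1)$. It is locally finite and invariant under permutations of the coordinates. The subcomplex $Y$ is \emph{full}: a simplex all of whose vertices lie in $Y$ is a chain in $\mathcal{P}$, so it lies in $Y$. The \emph{carrier} $\kappa(x)$ of $x\in U$ is the simplex that contains $x$ in its relative interior, and $\operatorname{st}(x)$ denotes the set of all $x'$ such that $\kappa(x)$ is a face of $\kappa(x')$, an open neighborhood of $x$.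

\begin{lemma}\label{lem:thick}
There are a continuous $R$-invariant function $f\colon U\to[0,1]$ with compact support, a continuous $R$-map $y\colon O\to Y$ on the bounded open set $O=\{f>0\}\supset Y$ that is the identity on $Y$, and a smooth $R$-invariant function $F\colon U\to[0,1]$ such that $\frac12$ is a regular value of $F$ and $M=\{F\ge\frac12\}$ is compact, contained in $\{f\ge\frac14\}$, and homotopy equivalent to $Y$.
\end{lemma}

\begin{proof}
\emph{The piecewise linear function.} Let $f(x)$ be the sum of those barycentric coordinates of $x$ that belong to vertices of $Y$. It is affine on each simplex, has compact support, is Lipschitz and $R$-invariant, and $f^{-1}(1)=Y$ by fullness. For $x\in O$ let $y(x)$ be the point whose barycentric coordinates are those of $x$ at vertices of $Y$, divided by $f(x)$, and zero at the other vertices. By fullness $y(x)\in Y$; the map $y$ is continuous, equivariant and the identity on $Y$.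

Suppose $0<f(x)<1$. Then $x=f(x)y(x)+(1-f(x))y'(x)$, where $y'(x)$ lies in the face of $\kappa(x)$ spanned by the vertices not in $Y$. Put $v(x)=y(x)-y'(x)$. Although $f$ is not differentiable, it has a derivative in the constant direction $v(x)$ on a whole neighborhood of $x$. For $x'\in\operatorname{st}(x)$ the simplex $\kappa(x')$ contains $y(x)$ and $y'(x)$, so $v(x)$ is parallel to $\kappa(x')$, and $f$ is affine on $\kappa(x')$ with $f(y(x))=1$ and $f(y'(x))=0$. Hence
\begin{equation}\label{eq:dir}
\partial_{v(x)}f=1\quad\text{at every point of }\operatorname{st}(x).
\end{equation}

\emph{Smoothing.} The set $A=\{\frac14\le f\le\frac34\}$ is compact. Cover it by finitely many open balls $B_i$ with centers $x_i\in A$ and radii $\delta_i$ such that the concentric ball of radius $2\delta_i$ lies in $\operatorname{st}(x_i)$, and write $v_i=v(x_i)$. Let $\eta_\varepsilon\ge0$ be a smooth radial function of integral $1$ supported in the ball of radius $\varepsilon$ about $0$, and let $F=f*\eta_\varepsilon$. Then $F$ is smooth with values in $[0,1]$, and it is $R$-invariant because $R$ acts by linear isometries. Choose $\varepsilon<\min_i\delta_i$ so small that $|F-f|<\frac14$, which is possible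 as $f$ is Lipschitz. For $x\in B_i$ the difference quotients of $f$ at $x-x''$, $|x''|\le\varepsilon$, in the direction $v_i$ are bounded and tend to $1$ by \eqref{eq:dir}, so bounded convergence gives $\partial_{v_i}F=1$ on $B_i$. Thus $dF\ne0$ on $A$. If $F(x)=\frac12$, then $\frac14<f(x)<\frac34$, so $\frac12$ is a regular value. Moreover
\[
A_+:=\{f\ge\tfrac34\}\ \subset\ M\ \subset\ \{f\ge\tfrac14\},
\]
and $M$ is compact.

\emph{The homotopy type.} We push $M$ into $A_+$ along a flow that increases both $f$ and $F$. A partition of unity subordinate to the $B_i$ and $U\setminus A$ gives smooth $\chi_i\ge0$ with compact support in $B_i$, such that $\chi=\sum_i\chi_i$ satisfies $\chi\le1$ everywhere and $\chi=1$ on $A$. Let $\varphi_\tau$ be the flow of the compactly supported vector field $\xi=\sum_i\chi_iv_i$. Along a flow line $F$ has derivative $\sum_i\chi_i\,\partial_{v_i}F=\chi\ge0$. The same holds for $f$: at a point $x'$ all $v_i$ with $\chi_i(x')\ne0$ are parallel to $\kappa(x')$, on which $f$ is affine, so $f(x'+h\xi(x'))=f(x')+h\chi(x')$ for small $|h|$ by \eqref{eq:dir}; and $\varphi_h(x')=x'+h\xi(x')+o(h)$ with $f$ Lipschitz. So $f$ and $F$ are nondecreasing along the flow, and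 $\varphi_\tau$ maps $M$ into $M$ and $A_+$ into $A_+$ for $\tau\ge0$. Furthermore $\varphi_{1/2}(M)\subset A_+$. Otherwise there is $x\in M$ with $\frac14\le f(\varphi_\tau(x))<\frac34$ for all $\tau\in[0,\frac12]$; then $f$ has derivative $1$ along this arc and $f(\varphi_{1/2}(x))\ge\frac14+\frac12$, a contradiction. Hence $\varphi_{1/2}\colon M\to A_+$ is a homotopy inverse of the inclusion, both homotopies being $\varphi_\tau$, $0\le\tau\le\frac12$. Finally $(x,\tau)\mapsto(1-\tau)x+\tau y(x)$ moves $x$ inside $\kappa(x)$, where $f$ takes the value $(1-\tau)f(x)+\tau\ge f(x)$, so it is a deformation retraction of $A_+$ onto $Y$.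
\end{proof}

\section{Actions on disks}\label{sec:disks}

If $Y$ is contractible, so is $M$, but the argument above says nothing about $\pi_1(\partial M)$, so we cannot conclude that $M$ is a disk. The fiber directions of the bundle supply the missing simple connectivity.

\begin{proposition}\label{prop:disk}
Let $G$ be a finite group, $\bar z\in G$ central of order $2$, and $R=G/\langle\bar z\rangle$. Let $R$ act faithfully on a finite set $\Omega$, and let $\mathcal{P}$ and $Y$ be as in Section~\ref{sec:thick}, with $Y$ contractible. Let $E_0\to Y$ be a complex $G$-vector bundle of rank $b\ge2$, with $G$ acting on $Y$ through $R$, on which $\bar z$ acts as $-1$. Let $j\ge0$ and $n=|\Omega|+2b+j\ge6$. Then $G$ acts smoothly on $D^n$, and the restricted actions on $\operatorname{int}D^n$ and on $\partial D^n$ are faithful.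
\end{proposition}

\begin{proof}
Take $f,y,F,M$ from Lemma~\ref{lem:thick}. Then $M$ is a compact contractible smooth manifold with boundary $\{F=\frac12\}$, and its interior $\{F>\frac12\}$ is contractible too, by a collar of the boundary.

\emph{A smooth bundle near $M$.} Pull $E_0$ back by $y$ to the compact invariant set $\{f\ge\frac18\}$. The pullback is only continuous. To smooth it equivariantly we describe it by a matrix-valued function. By \cite[Prop.~2.4]{Segal}, a $G$-vector bundle over a compact $G$-space embeds equivariantly in a product bundle whose fiber is a finite-dimensional $G$-module $\mathcal{W}$, which we may take to be unitary. As $\bar z$ acts trivially on the base and as $-1$ on the subbundle, the fibers of the subbundle lie in the $(-1)$-eigenspace of $\bar z$, which is a submodule. Replacing $\mathcal{W}$ by it, we have $\bar z=-1$ on $\mathcal{W}$, and so on every subbundle that we construct.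

Let $\pi(x)$ be the orthogonal projection of $\mathcal{W}$ onto the fiber at $x$. It is continuous in $x$ and satisfies $\pi(gx)=g\pi(x)g^{-1}$. By uniform approximation on a compact set there is a smooth family $\pi''$ of Hermitian operators on the open set $O'=\{f>\frac18\}\supset M$ with $\|\pi''-\pi\|<\frac14$. Its average $\pi'(x)=|G|^{-1}\sum_gg^{-1}\pi''(gx)g$ is smooth, Hermitian and equivariant, and $\|\pi'-\pi\|<\frac14$, because $g^{-1}\pi''(gx)g-\pi(x)=g^{-1}(\pi''(gx)-\pi(gx))g$ with $g$ unitary. If $\lambda$ has distance at least $\frac14$ from $\{0,1\}$, then $\|(\pi-\lambda)^{-1}\|\le4$, so $\pi'-\lambda$ is invertible. The same holds on the segment from $\pi$ to $\pi'$, along which no eigenvalue can cross $\frac12$. Hence $\pi'(x)$ has exactly $b$ eigenvalues, with multiplicity, within $\frac14$ of $1$, and the others lie within $\frac14$ of $0$. The spectral projection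
\[
\frac1{2\pi\sqrt{-1}}\oint_{|\lambda-1|=1/2}(\lambda-\pi'(x))^{-1}\,d\lambda
\]
is smooth in $x$, equivariant, and of rank $b$. Its image is a smooth $G$-invariant subbundle $\mathcal{E}\subset O'\times\mathcal{W}$ of complex rank $b$.

\emph{The manifold $D$.} Let $\mathcal{E}'=\mathcal{E}\oplus\mathbb{R}^j$ with trivial action on $\mathbb{R}^j$. It has real rank $q=2b+j\ge4$ and an invariant norm, and $G$ acts smoothly on its total space, a submanifold of the representation $U\times\mathcal{W}\times\mathbb{R}^j$. Instead of the disk bundle over $M$, which has corners, take
\[
D=\{(x,w)\in\mathcal{E}':\ F(x)-|w|^2\ge\tfrac12\}.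
\]
For $(x,w)\in D$ we have $x\in M$ and $|w|\le1$, so $D$ is compact, and it is $G$-invariant. The value $\frac12$ is regular for $F(x)-|w|^2$: where $w\ne0$ the derivative in the radial fiber direction is nonzero, and where $w=0$ the derivative along the zero section is $dF\ne0$. So $D$ is a compact smooth manifold with boundary, of dimension $|\Omega|+q=n$, with a smooth action of $G$. Scaling $w$ to $0$ retracts $D$ onto $M$, so $D$ is contractible.

\emph{The boundary is simply connected.} Let $\partial_0D=\{(x,w)\in\partial D:w\ne0\}$. A point of it has $F(x)>\frac12$ and $|w|=(F(x)-\frac12)^{1/2}$, so $(x,w)\mapsto(x,w/|w|)$ is a diffeomorphism of $\partial_0D$ onto the unit sphere bundle of $\mathcal{E}'$ over $\operatorname{int}M$. The fiber $S^{q-1}$ is simply connected because $q\ge3$, and the base is contractible, so $\partial_0D$ is connected and simply connected by the homotopy sequence of the fibration. The complement $\{w=0,\ F=\frac12\}$ is a closed submanifold of $\partial D$ of dimension $|\Omega|-1$, so of codimension $q$. Hence $\partial_0D$ is dense and $\partial D$ is connected, and by transversality every loop in $\partial D$ based in $\partial_0D$ can be moved off the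 complement, so $\pi_1(\partial_0D)\to\pi_1(\partial D)$ is onto.

By the $h$-cobordism theorem, a compact simply connected smooth $n$-manifold, $n\ge6$, with simply connected boundary and the integral homology of a point is diffeomorphic to $D^n$ \cite[\S9, Prop.~A]{Milnor}. So $D\cong D^n$.

\emph{Faithfulness.} Let $g\in G$ act trivially on $\operatorname{int}D$ or on $\partial D$. Both sets contain an invariant subset that the equivariant projection $(x,w)\mapsto x$ maps onto $\operatorname{int}M$, namely $\operatorname{int}D$ itself and $\partial_0D$. So the image of $g$ in $R$ fixes the nonempty open set $\operatorname{int}M\subset U$ pointwise. A linear map with this property is the identity, and $R$ is faithful on $\Omega$; hence $g\in\{1,\bar z\}$. Over a point of $\operatorname{int}M$, both $\operatorname{int}D$ and $\partial D$ contain a nonzero vector $w$ of $\mathcal{E}$, and $\bar zw=-w\neq w$. So $g=1$.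
\end{proof}

We now apply this to the powers of the bundle of Proposition~\ref{prop:bundle}. Let $G_k=L^{\circ k}$ and $d=|\Omega_0|$. Once the choices in Section~\ref{sec:complex} are fixed, $d$ depends only on $p$ and not on $k$.

\begin{proposition}\label{prop:Gk}
Let $k\ge1$, $j\ge0$ and $n=kd+2^{k+1}+j$. The perfect group $G_k$ acts smoothly, faithfully and preserving orientation on $D^n$, on $\operatorname{int}D^n\cong\mathbb{R}^n$ and on $\partial D^n=S^{n-1}$. Every faithful complex or real representation of $G_k$ has dimension at least $\left(\frac{p-1}2\right)^k$.
\end{proposition}

\begin{proof}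
The group $G_k$ is perfect and the bound on representations holds by Lemmas~\ref{lem:central}(a) and~\ref{lem:lower}. Let $R=Q^k=G_k/\langle\bar z\rangle$ act on the disjoint union $\Omega$ of $k$ copies of $\Omega_0$, the $i$-th factor acting on the $i$-th copy. This action is faithful by Lemma~\ref{lem:Xprime}, and $|\Omega|=kd$. Let $\mathcal{P}_0$ be the poset of vertex sets of nonempty simplices of $X'$, and let $\mathcal{P}$ consist of the sets $\alpha_1\sqcup\dots\sqcup\alpha_k$ with $\alpha_i\in\mathcal{P}_0$ in the $i$-th copy. As a poset, $\mathcal{P}=\mathcal{P}_0^k$. The order complex $\Delta(\mathcal{P}_0)$ is the barycentric subdivision of $X'$, and for finite posets the two projections induce a homeomorphism $|\Delta(\mathcal{A}\times\mathcal{B})|\cong|\Delta(\mathcal{A})|\times|\Delta(\mathcal{B})|$. Both identifications are natural for automorphisms, so $Y$ is $Q^k$-homeomorphic to $(X')^k$, which is contractible. By Proposition~\ref{prop:bundle} and Lemma~\ref{lem:central}(b), $E^{\boxtimes k}$ is a $G_k$-vector bundle over $Y$ of rank $b=2^k$ with $\bar z=-1$. Since $n>d\ge|Q|>6$, Proposition~\ref{prop:disk} applies. Finally, on a connected oriented manifold the orientation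 behavior is a homomorphism $G_k\to\{\pm1\}$, which is trivial because $G_k$ is perfect.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $p=13$, $j=0$ and $k$ so large that $6^k>kd+2^{k+1}=n$. By Proposition~\ref{prop:Gk}, the group $G_k$ acts as required and is not isomorphic to a subgroup of $GL_n(\mathbb{C})\supset O(n)\supset SO(n)$. The action on $S^{n-1}$ disproves (A) and (B), and the action on $\mathbb{R}^n$ disproves (C) and (D).
\end{proof}

\begin{remark}
The passage to products cannot be omitted. For $k=1$ the group $L$ permutes the $p^2-1$ nonzero vectors of $\mathbb{F}_p^2$ faithfully, and $p^2-1\le|Q|\le d<n$, so $G_1=L$ does embed in $O(n)$. For $p=13$ the inequality $6^k>kd\ge1092\,k$ forces $k\ge5$, so the dimensions reached by the proof above exceed $5\cdot1092$.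
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:poly}]
The ratio between $\frac{p-1}{2}$ and the rank $2$ of the bundle controls the exponent, and the summand $\mathbb{R}^j$ fills the gaps between dimensions. Choose a prime $p\equiv13\pmod{24}$ with $\frac{p-1}2\ge2^{C+1}$, let $d$ be the corresponding number of vertices, and put $n_k=kd+2^{k+1}$, a strictly increasing sequence. Choose $k_0\ge\max(1,3C)$ such that $(k+1)d\le2^{k+2}$ for all $k\ge k_0$, and let $n_0=n_{k_0}$. Given $n\ge n_0$, let $k\ge k_0$ satisfy $n_k\le n<n_{k+1}$ and put $j=n-n_k$. Proposition~\ref{prop:Gk} gives actions of $G_k$ on $D^n$, $\mathbb{R}^n$ and $S^{n-1}$. Since $n<(k+1)d+2^{k+2}\le2^{k+3}$ and $3C\le k$,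
\[
n^C<2^{C(k+3)}\le2^{(C+1)k}\le\left(\frac{p-1}2\right)^k ,
\]
so $G_k$ has no faithful representation of dimension at most $n^C$.
\end{proof}

\section{Upper bounds}\label{sec:complements}

\begin{proof}[Proof of Theorem~\ref{thm:complements}]
(a) Let $G$ be a finite $\ell$-group acting smoothly and faithfully on $\mathbb{R}^n$. By Smith theory, as recalled in Section~\ref{sec:idea}, it has a fixed point, and Lemma~\ref{lem:tangent} embeds $G$ in $O(n)$, and in $SO(n)$ if it preserves orientation.

(b) Let $N$ be $\mathbb{R}^n$ or $S^{n-1}$. We find in each finite $G\le\mathrm{Diff}(N)$ an abelian subgroup of bounded index and bounded rank, and induce a representation from it.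

By a theorem of Mundet i Riera \cite{Mundet}, the diffeomorphism group of an acyclic manifold or of an integral homology sphere is Jordan: there is a constant $c$, depending only on $N$, such that every finite $G\le\mathrm{Diff}(N)$ has an abelian subgroup $A$ with $[G:A]\le c$.

Next, there is $\rho\ge1$, depending only on $N$, such that each Sylow subgroup $A_\ell$ of $A$ is generated by at most $\rho$ elements. The minimal number of generators of the abelian $\ell$-group $A_\ell$ is the rank of the elementary abelian group $A_\ell[\ell]$ of its elements of order dividing $\ell$. For $N=\mathbb{R}^n$, part (a) embeds $A_\ell$ in $O(n)\subset U(n)$, where it is simultaneously diagonalizable; so $A_\ell[\ell]$ embeds in $(\mathbb{Z}/\ell)^n$ and $\rho=n$ works. For $N=S^{n-1}$ we use the theorem of Mann and Su \cite{MannSu}, which bounds the rank of an elementary abelian $\ell$-group acting effectively on a given compact manifold, uniformly in $\ell$.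

Write each $A_\ell$ as a product of $\rho$ cyclic groups, some possibly trivial, and multiply the $i$-th factors over all $\ell$; cyclic groups of coprime orders have a cyclic product, so $A$ is a product of $\rho$ cyclic groups. Letting each factor rotate a plane, we get a faithful real representation of $A$ of dimension $2\rho$. The induced representation of $G$ has dimension at most $2\rho c$. It is faithful: an element of its kernel preserves the summand that belongs to the coset $A$, so it lies in $A$, and it acts trivially on that summand. Averaging an inner product embeds $G$ in $O(2\rho c)$. Let $f(n)$ be the larger of the two values of $2\rho c$.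
\end{proof}

\begin{thebibliography}{99}

\bibitem{JordanBounds}
\emph{On Jordan type bounds for finite groups acting on compact 3-manifolds}, doi:10.1007/s00013-014-0671-z,
\texttt{https://springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak s00013-014-0671-z.pdf}.

\bibitem{Brown}
Brown, \emph{Cohomology of Groups}.

\bibitem{MannSu}
Mann and Su, \emph{Actions of elementary $p$-groups on manifolds}, Trans. AMS 106 (1963).

\bibitem{Milnor}
Milnor, \emph{Lectures on the $h$-cobordism theorem}.

\bibitem{Mundet}
Mundet i Riera, \emph{Finite group actions on homology spheres and manifolds with nonzero Euler characteristic}, J. Topol. 12 (2019).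

\bibitem{Segal}
Segal, \emph{Equivariant $K$-theory}, Publ. IH\'ES 34.

\bibitem{SerreLinear}
Serre, \emph{Linear Representations of Finite Groups}.

\bibitem{SerreTrees}
Serre, \emph{Trees}.

\bibitem{Swan}
Swan, \emph{Induced representations and projective modules}, Ann. of Math. 71 (1960).

\end{thebibliography}
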